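# Infinite 2-extensions of $\mathbb Q$ ramified at two primes congruent to 5 modulo 8

## 1. A degree 64 extension ramified only at 5 and 101

Take the primes $5$ and $101$, both congruent to $5$ modulo $8$. Which Galois extensions of $\mathbb Q$ of 2-power degree ramify only at $5$, $101$ and infinity? The quadratic ones are $\mathbb Q(\sqrt5)$, $\mathbb Q(\sqrt{101})$, $\mathbb Q(\sqrt{505})$. The abelian ones lie, by Kronecker–Weber, in fields $\mathbb Q(\zeta_{5^a101^b})$. The 2-part of $(\mathbb Z/5^a)^*\times(\mathbb Z/101^b)^*$ is $\mathbb Z/4\times\mathbb Z/4$, so they all lie in the compositum of $\mathbb Q(\zeta_5)$ and the quartic subfield of $\mathbb Q(\zeta_{101})$. The abelian part is therefore finite, of degree 16.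

Now let us build a nonabelian one. Put $K=\mathbb Q(\zeta)$, $\zeta=\zeta_5$, a field of class number 1 whose units are generated by $-\zeta$ and $\varepsilon=\frac{1+\sqrt5}2=-(\zeta^2+\zeta^3)$. Let
$$\pi=1+2\zeta^2-2\zeta^3,\qquad \eta=\zeta+\zeta^{-1}.$$
Then $\pi\bar\pi=1-(2\zeta^2-2\zeta^3)^2=1-4(\zeta^4+\zeta-2)=9-4\eta$. Since $\eta$ and its conjugate $\eta'$ satisfy $\eta+\eta'=\eta\eta'=-1$, we get $N\pi=(9-4\eta)(9-4\eta')=81+36-16=101$. So $\pi$ generates a prime $P_0$ above $101$. From $\varepsilon^2=\varepsilon+1$ we get $\varepsilon^3=1+2\varepsilon=1-2\zeta^2-2\zeta^3$, hence $\pi-\varepsilon^3=4\zeta^2$, and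
$$a_0:=\pi\varepsilon^{-3}\equiv1\pmod 4 .$$
The polynomial $x^2-x+\frac{1-a_0}4$ has integral coefficients and discriminant $a_0$, which is prime to 2, and it generates $K(\sqrt{a_0})$. So this extension of $K$ is unramified above 2. It is ramified at $P_0$, where $a_0$ has valuation 1, and at no other finite prime.

Let $\sigma(\zeta)=\zeta^2$, $a_i=\sigma^i(a_0)$, $P_i=\sigma^i(P_0)=(a_i)$ for $i\in\mathbb Z/4$. As $101\equiv1\pmod5$ splits completely in $K$, the $P_i$ are four distinct primes. Each $a_i$ has odd valuation at $P_i$ only, so the $a_i$ are independent modulo squares. Hence $K(\sqrt{a_0},\sqrt{a_1},\sqrt{a_2},\sqrt{a_3})$ is Galois over $\mathbb Q$ of degree $4\cdot16=64$, ramified only at $5$, $101$ and $\infty$.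

Can one go on like this forever? The conjecture that we study predicts the answer from two signs. For a prime $p\equiv1\pmod4$ and an integer $a$, prime to $p$, that is a quadratic residue mod $p$, the **rational quartic symbol** $\left(\frac ap\right)_4\in\{\pm1\}$ is defined by $\left(\frac ap\right)_4\equiv a^{(p-1)/4}\pmod p$. It is $+1$ exactly when $a$ is a fourth power mod $p$. Let us compute it for $p_1=5$ and the first three primes $p_2\equiv5\pmod8$ modulo which $5$ is a square, namely $29,61,101$.

* For $(5,29)$: $\left(\frac{29}5\right)_4\equiv29\equiv-1\pmod 5$. Also $5^2\equiv-4$, $5^4\equiv16$, $5^6\equiv-64\equiv-6$, $5^7\equiv-30\equiv-1\pmod{29}$, so $\left(\frac5{29}\right)_4=-1$. The signs are $(-1,-1)$.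
* For $(5,61)$: $61\equiv1\pmod5$ gives $\left(\frac{61}5\right)_4=+1$. Also $5^3\equiv3$, $5^{15}\equiv3^5=243\equiv-1\pmod{61}$, so $\left(\frac5{61}\right)_4=-1$. The signs differ.
* For $(5,101)$: $101\equiv1\pmod5$ gives $\left(\frac{101}5\right)_4=+1$. Since $45^2=2025\equiv5\pmod{101}$, we get $\left(\frac5{101}\right)_4=\left(\frac{45}{101}\right)=\left(\frac{5}{101}\right)=+1$ (as $45=9\cdot5$). The signs are $(+1,+1)$.

## 2. Two equal signs and an infinite extension

Throughout, $p_1\ne p_2$ are primes with $p_1\equiv p_2\equiv5\pmod8$ and $p_1$ is a square mod $p_2$. By quadratic reciprocity $p_2$ is a square mod $p_1$, so both quartic symbols are defined. Let $S=\{\infty,p_1,p_2\}$. Let $\mathbb Q_S$ be the compositum, inside a fixed $\overline{\mathbb Q}$, of all finite Galois extensions of $\mathbb Q$ of 2-power degree that are unramified at every prime other than $p_1,p_2$ (ramification at infinity is allowed), and let $G=G_{\mathbb Q,S}=\mathrm{Gal}(\mathbb Q_S/\mathbb Q)$, a pro-2 group.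

**Conjecture** (from the paper "Tame Pro-$p$ Galois Groups"). The extension $\mathbb Q_S/\mathbb Q$ is infinite if and only if $\left(\frac{p_1}{p_2}\right)_4=-\left(\frac{p_2}{p_1}\right)_4$.

The "if" direction is known; it follows from improvements of the Golod–Shafarevich bound due to Kuhnt. So $G$ is infinite for $(5,61)$. The conjecture predicts that $G$ is finite for $(5,101)$, and this is wrong. Write $K_i$ for the quartic subfield of $\mathbb Q(\zeta_{p_i})$.

**Theorem 1.** Suppose $\left(\frac{p_1}{p_2}\right)_4=\left(\frac{p_2}{p_1}\right)_4=+1$. Then $G_{\mathbb Q,S}$ is infinite. More precisely, for at least one of the two degree 8 fields $M=K_1(\sqrt{p_2})$, $M=K_2(\sqrt{p_1})$, the group $U=\mathrm{Gal}(\mathbb Q_S/M)$ has generator rank $d\ge6$ and relation rank $r\le d+3\le d^2/4$. Moreover $G_{\mathbb Q,S}$ is not 2-adic analytic.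

**Corollary 2.** The conjecture is false: for $(5,101)$ both symbols are $+1$, so they are not opposite, and $G_{\mathbb Q,S}$ is infinite.

**Corollary 3.** For every prime $p_1\equiv5\pmod8$, the primes $p_2$ giving counterexamples with both symbols $+1$ have density $1/32$.

**Corollary 4.** Combined with the quoted result of Kuhnt: $G_{\mathbb Q,S}$ is infinite unless $\left(\frac{p_1}{p_2}\right)_4=\left(\frac{p_2}{p_1}\right)_4=-1$.

Theorem 1 and Corollaries 2 and 3 do not use Kuhnt's result. The case of two symbols $-1$, for instance $(5,29)$, is not settled by the argument below.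

## 3. Generators, relators, transgression

Cohomology has coefficients $\mathbb F_2$, subgroups of profinite groups are closed, $[f,g]=fgf^{-1}g^{-1}$, and $N^2[N,\Gamma]$ denotes the closed subgroup generated by the indicated squares and commutators. For a pro-2 group $\Gamma$ put $d(\Gamma)=\dim H^1(\Gamma)$ and $r(\Gamma)=\dim H^2(\Gamma)$. These are the textbook facts that we use.

**Generators.** With $\Phi(\Gamma)=\Gamma^2[\Gamma,\Gamma]$ we have $d(\Gamma)=\dim\Gamma/\Phi(\Gamma)$, and elements generate $\Gamma$ if and only if they generate $\Gamma/\Phi(\Gamma)$.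

**Transgression.** For a closed normal subgroup $N$ of a profinite group $\Delta$ there is an exact sequence
$$0\to H^1(\Delta/N)\to H^1(\Delta)\to H^1(N)^{\Delta}\xrightarrow{\ \mathrm{tg}\ }H^2(\Delta/N)\to H^2(\Delta),$$
natural in $(\Delta,N)$. Concretely, suppose $\varphi\in H^1(N)^\Delta$ extends to a continuous function $h:\Delta\to\mathbb F_2$ such that $h(g_1)+h(g_2)+h(g_1g_2)$ is the inflation of a 2-cocycle $z$ of $\Delta/N$. Then $\mathrm{tg}(\varphi)=[z]$.

**Relators.** Let $\Gamma=F/\mathcal R$ be pro-2 with $F$ free pro-2 of rank $d(\Gamma)<\infty$. Then $\mathcal R\subset\Phi(F)$, $H^1(\Gamma)\to H^1(F)$ is an isomorphism and $H^2(F)=0$. So transgression is an isomorphism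
$$\mathrm{Hom}(\mathcal R/\mathcal R^2[\mathcal R,F],\mathbb F_2)\cong H^2(\Gamma).$$
Elements of $\mathcal R$ generate $\mathcal R$ as a normal subgroup if and only if they generate $\mathcal R/\mathcal R^2[\mathcal R,F]$. So $r(\Gamma)$ is the minimal number of relators. Example: $\mathbb Z/2=\mathbb Z_2/2\mathbb Z_2$ has $d=r=1$, and $f\mapsto f(2)$ identifies $H^2(\mathbb Z/2)$ with $\mathbb F_2$.

**The Magnus algebra.** If $F$ is free pro-2 on $x_1,\dots,x_d$, then $\Lambda=\mathbb F_2[[F]]=\mathbb F_2\langle\langle X_1,\dots,X_d\rangle\rangle$ with $X_j=x_j-1$. The augmentation ideal $\mathfrak m$ consists of the series without constant term, and $\mathfrak m^n$ of the series of order $\ge n$. The map $f\mapsto f-1$ from $F$ to $\mathfrak m/\mathfrak m^2$ is a homomorphism to an elementary abelian group, so $f-1\in\mathfrak m^2$ for $f\in\Phi(F)$. If $f-1\in \mathfrak m^n$ we say that $f$ has degree at least $n$. Examples: $x^4$ has degree at least 4, since $x^4-1=(x-1)^4$, and from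
$$[f,g]-1=\big((f-1)(g-1)-(g-1)(f-1)\big)f^{-1}g^{-1}$$
a commutator has degree at least the sum of the degrees.

**Analytic groups.** A pro-2 group is 2-adic analytic if and only if it has an open uniform subgroup $V$; such a $V$ is a product $\overline{\langle a_1\rangle}\cdots\overline{\langle a_k\rangle}$ of procyclic groups (Lazard; Dixon–du Sautoy–Mann–Segal, *Analytic pro-p groups*). The property passes to open subgroups. Example: $\mathbb Z_2^k$.

**Local groups.** For an odd prime $p$, the maximal pro-2 quotient of $G_{\mathbb Q_p}$ is $\langle s,t\mid sts^{-1}=t^p\rangle$ (as a pro-2 group), where $t$ generates inertia and $s$ lifts Frobenius.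

**Class field theory.** We use local and global reciprocity. The group $H^2(K_v)=\mathrm{Br}(K_v)[2]$ is $\mathbb F_2$ for $v$ finite or real and $0$ for $v$ complex. A class in $H^2(G_K)=\mathrm{Br}(K)[2]$ that is trivial at all places is zero (Hasse–Brauer–Noether), and the local invariants of any class sum to zero. Also $H^2(\hat{\mathbb Z})=0$.

## 4. Generators and relations of Galois groups with restricted ramification

To show that a pro-2 group is infinite we shall compare its numbers of generators and relations. For Galois groups both can be bounded. Let $K$ be a number field and $T\neq\emptyset$ a finite set consisting of all real places and some finite places not above 2. Let $K_T$ be the maximal 2-extension of $K$ unramified outside $T$, and $G_T=G_{K,T}=\mathrm{Gal}(K_T/K)$. Write $U_v$ for the local units at a finite place $v$. The obstruction group is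
$$V_T=\{\alpha\in K^*:\ \alpha\in K_v^{*2}\ (v\in T),\ \ \alpha\in U_vK_v^{*2}\ (v\notin T\text{ finite})\}/K^{*2}.$$

**Example.** For $K=\mathbb Q$, $T=\{\infty,p_1,p_2\}$: an $\alpha\in V_T$ is positive with all valuations even, so it is a square and $V_T=1$. For $K=\mathbb Q(\zeta_5)$ and $T=\{P_0,\dots,P_3,\mathfrak p\}$, $\mathfrak p=(1-\zeta)$: an $\alpha\in V_T$ generates the square of an ideal, and the class number is 1, so $\alpha$ is a unit up to squares. The units modulo squares are generated by $-1$ and $\varepsilon$, because $\zeta=\zeta^6$ is a square. The element $-1$ is a square in the residue fields $\mathbb F_{101}$ and $\mathbb F_5$, so $-1\in V_T$. But $\varepsilon\equiv-2=3\pmod{\mathfrak p}$ is a nonsquare mod 5, and so is $-\varepsilon$. Hence $V_T=\{\pm1\}$.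

**Lemma 5.** Let $\lambda:H^2(G_T)\to\bigoplus_{v\in T}H^2(K_v)=\mathbb F_2^T$ be the localization map.

(a) $\ker\lambda$ embeds into $\mathrm{Hom}(V_T,\mathbb F_2)$.

(b) The image of $\lambda$ lies in the hyperplane "sum $=0$". Hence $r(G_T)\le|T|-1+\dim V_T$.

(c) If $K$ is totally complex with $r_2$ complex places, then $d(G_T)=|T|-r_2+\dim V_T$, so $r(G_T)\le d(G_T)+r_2-1$.

**Proof of (b), given (a).** This step applies the reciprocity law of the Brauer group. For finite $v\notin T$ the map $G_{K_v}\to G_T$ factors through $G_{K_v}/I_v\cong\hat{\mathbb Z}$, and $H^2(\hat{\mathbb Z})=0$. So for $\xi\in H^2(G_T)$ the inflation $\inf\xi\in\mathrm{Br}(K)[2]$ is locally trivial outside $T$, and its invariants at the places of $T$ sum to zero. As $T\ne\emptyset$, the image of $\lambda$ has dimension at most $|T|-1$; add the bound from (a) for the kernel.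

**Proof of (a), step 1: from a class to local characters of units.** Let $\xi\in\ker\lambda$. Then $\inf\xi$ is trivial at all places, so $\inf\xi=0$. With $N=\ker(G_K\to G_T)$, the five-term sequence gives $\xi=\mathrm{tg}(\varphi)$ with $\varphi\in\mathrm{Hom}(N,\mathbb F_2)^{G_K}$, unique modulo $H^1(G_K)|_N$. For finite $v\notin T$ we have $I_v\subset N$, and $\varphi|_{I_v}$ is $G_{K_v}$-invariant. Since $H^2(\hat{\mathbb Z})=0$, the five-term sequence for $I_v\subset G_{K_v}$ extends it to some $\psi_v\in H^1(G_{K_v})$, unique modulo unramified classes. View $\psi_v$ as a character of $K_v^*$ and let $\theta_v:U_v\to\mathbb F_2$ be its restriction. Unramified characters vanish on $U_v$, so $\theta_v$ depends only on $\varphi$. It kills $U_v\cap K_v^{*2}$. It is zero for almost all $v$: the kernel of $\varphi$ contains $N\cap G_{K'}$ for some finite $K'/K$, and if $v$ is unramified in $K'$, then $I_v\subset N\cap G_{K'}$.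

**Step 2: the pairing with $V_T$.** Let $J$ be the idele group and $U^T=\prod_{v\notin T}U_v$, where $U_v=K_v^*$ for $v$ complex and the component at each $v\in T$ is $1$. Let $\theta=\sum_v\theta_v$ on $U^T$, zero at complex places. If $\alpha$ represents an element of $V_T$, then locally $\alpha\in K_v^{*2}$ or $\alpha\in U_vK_v^{*2}$, and for almost all $v$ it is a unit. So $\alpha=ux^2$ with $u\in U^T$, $x\in J$. Put $\beta_\xi(\alpha)=\theta(u)$. If also $\alpha=u'x'^2$, then $u/u'$ is locally a square and $\theta(u)=\theta(u')$. Multiplying $\alpha$ by a square of $K^*$ changes only $x$. Finally, if $\varphi=\psi|_N$ with $\psi\in H^1(G_K)$, we may take for $\psi_v$ the localization of $\psi$. As $u$ is $1$ at $T$ and $\psi$ is trivial at complex places, $\theta(u)=\psi(u)=\psi(\alpha x^{-2})=0$, because the idele class character $\psi$ is trivial on $K^*$ and has order at most 2. So $\beta_\xi$ depends only on $\xi$, and $\xi\mapsto\beta_\xi$ is a homomorphism $\ker\lambda\to\mathrm{Hom}(V_T,\mathbb F_2)$.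

**Step 3: injectivity.** Suppose $\beta_\xi=0$. If $u\in U^T\cap K^*J^2$, say $u=\alpha x^{2}$, then $\alpha=ux^{-2}$ represents an element of $V_T$, so $\theta(u)=\beta_\xi(\alpha)=0$. Hence $\theta$ extends to a character of $U^TK^*J^2$ that is trivial on $K^*J^2$. The group $U^TK^*J^2$ is open and the character has open kernel, since this kernel contains $\ker\theta\cdot\prod_{v\in T}K_v^{*2}$, which is open in $J$. Modulo its kernel we are extending a linear form from a subspace of a discrete $\mathbb F_2$-vector space. So it extends to a continuous character $\psi$ of $J/K^*J^2$, that is, to $\psi\in H^1(G_K)$. Replace $\varphi$ by $\varphi-\psi|_N$; this does not change $\xi$. Since $\psi|_{U_v}=\theta_v$, the new $\varphi$ kills $I_v$ for all finite $v\notin T$, and, being $G_K$-invariant, it kills all conjugates of $I_v$. If $\varphi\ne0$, the fixed field of $\ker\varphi$ is a Galois pro-2 extension of $K$ (its group is an extension of $G_T$ by $\mathbb Z/2$), unramified outside $T$, of degree 2 over $K_T$. This contradicts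 the maximality of $K_T$. So $\varphi=0$ and $\xi=0$.

**Proof of (c).** We count characters. By class field theory $H^1(G_T)$ is dual to $J/K^*J^2U^T$. Let $U=\prod_vU_v$ over all $v$, with $U_v=K_v^*$ for $v$ complex. Then $J/K^*J^2U=\mathrm{Cl}/2$, of dimension $h$ say. Let $B=K^*\cap UJ^2=\{\alpha\in K^*:(\alpha)=\mathfrak a^2\text{ for some }\mathfrak a\}$. The kernel of $J/K^*J^2U^T\to\mathrm{Cl}/2$ is
$$UJ^2\big/(UJ^2\cap K^*U^TJ^2)=UJ^2\big/B\,U^TJ^2 .$$
Here $UJ^2/U^TJ^2\cong\prod_{v\in T}U_v/U_v^2$ has dimension $|T|$, as the residue characteristics are odd. The kernel of $B/K^{*2}\to UJ^2/U^TJ^2$ is $V_T$, directly from the definition. The sequence $0\to\mathcal O_K^*/\mathcal O_K^{*2}\to B/K^{*2}\to\mathrm{Cl}[2]\to0$ gives $\dim B/K^{*2}=r_2+h$. Therefore $d(G_T)=h+|T|-(r_2+h-\dim V_T)=|T|-r_2+\dim V_T$. The last claim follows from (b). $\square$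

We shall apply this inside $\mathbb Q_S$. Suppose $M\subset\mathbb Q_S$ is finite Galois over $\mathbb Q$ and totally complex, and $T$ is the set of primes of $M$ above $p_1,p_2$. Then
$$\mathrm{Gal}(\mathbb Q_S/M)=G_{M,T}. \tag{1}$$
Clearly $\mathbb Q_S\subset M_T$. Conversely $M_T$ is Galois over $\mathbb Q$ because $M$ and $T$ are stable under conjugation. Its group is pro-2 and it is unramified outside $S$, so $M_T\subset\mathbb Q_S$.

## 5. The Golod–Shafarevich inequality

This section gives the criterion for infiniteness, with relators weighted by their degree.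

**Lemma 6.** Let $F$ be free pro-2 on $x_1,\dots,x_d$, and $\Gamma=F/\mathcal R$ with $\mathcal R$ the normal closure of $\rho_1,\dots,\rho_r$, where $\rho_i-1\in\mathfrak m^{d_i}$, $d_i\ge1$. Put $P(t)=1-dt+\sum_{i=1}^rt^{d_i}$. If $P(t_0)\le0$ for some $t_0\in(0,1)$, then $\Gamma$ is infinite and not 2-adic analytic.

**Step 1: an exact sequence.** We present the augmentation ideal of $A=\mathbb F_2[[\Gamma]]$ by generators and relations. We have $A=\Lambda/\mathfrak r$, with $\mathfrak r$ the closed two-sided ideal generated by the $\rho_i-1$. Let $\mathfrak r_0$ be the two-sided ideal they generate algebraically. From $\Lambda=\mathbb F_2\oplus\bigoplus_j\Lambda X_j$ we get $\mathfrak r_0=\sum_i\Lambda(\rho_i-1)+\sum_j\mathfrak r_0X_j$. The set $\sum_i\Lambda(\rho_i-1)+\sum_j\mathfrak rX_j$ is compact, contains $\mathfrak r_0$ and lies in $\mathfrak r$, so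
$$\mathfrak r=\sum_i\Lambda(\rho_i-1)+\sum_j\mathfrak rX_j .$$
Write $\rho_i-1=\sum_j\delta_{ij}X_j$; then $\delta_{ij}\in\mathfrak m^{d_i-1}$. Consider
$$A^r\xrightarrow{\ e_i\mapsto(\bar\delta_{ij})_j\ }A^d\xrightarrow{\ (a_j)\mapsto\sum_ja_j\bar X_j\ }A .$$
The second map has image the augmentation ideal $I$. The sequence is exact at $A^d$: the composite is zero, and if $\sum_ja_j\bar X_j=0$, lift $a_j$ to $\tilde a_j\in\Lambda$. Then $\sum_j\tilde a_jX_j\in\mathfrak r$ equals $\sum_il_i\sum_j\delta_{ij}X_j+\sum_js_jX_j$ with $l_i\in\Lambda$, $s_j\in\mathfrak r$. Comparing coefficients of the $X_j$, $\tilde a_j=\sum_il_i\delta_{ij}+s_j$, so $(a_j)$ is the image of $(\bar l_i)$.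

**Step 2: a recursive inequality.** Let $I^n$ be the image of $\mathfrak m^n$ (so $I^n=A$ for $n\le0$), $b_n=\dim A/I^n$ for $n\ge1$, and $b_n=0$ for $n\le0$. For $n\ge1$ the second map induces $(A/I^{n-1})^d\to A/I^n$, with image $I/I^n$ of dimension $b_n-1$. If $(a_j)$ represents an element of its kernel, then $\sum a_j\bar X_j\in I^n=\sum_jI^{n-1}\bar X_j$. So after changing the $a_j$ by elements of $I^{n-1}$ the sum is zero, and by exactness $(a_j)$ comes from $A^r$. Since $\bar\delta_{ij}\in I^{d_i-1}$, the submodule $I^{n-d_i}e_i$ maps into $(I^{n-1})^d$. Hence the kernel is a quotient of $\bigoplus_iA/I^{n-d_i}$ and has dimension at most $\sum_ib_{n-d_i}$. Therefore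
$$b_n-d\,b_{n-1}+\sum_ib_{n-d_i}\ge1\qquad(n\ge1). \tag{2}$$

**Step 3: growth.** Let $B(t)=\sum_{n\ge1}b_nt^n$. If $B$ converged at $t_0$, multiplying (2) by $t_0^n$ and summing would give $P(t_0)B(t_0)\ge t_0/(1-t_0)>0$. But $P(t_0)\le0$ and $B(t_0)\ge0$. So $B$ diverges at $t_0<1$, and $b_n$ is not bounded by a polynomial in $n$. If $\Gamma$ were finite, then $b_n\le|\Gamma|$; so $\Gamma$ is infinite.

**Step 4: not analytic.** Suppose $V=\overline{\langle a_1\rangle}\cdots\overline{\langle a_k\rangle}$ is an open uniform subgroup. In a finite quotient of $V$ every element has the form $a_1^{n_1}\cdots a_k^{n_k}$ with $n_j\ge0$, and $a^n=\sum_e\binom ne(a-1)^e$. So the products $(a_1-1)^{e_1}\cdots(a_k-1)^{e_k}$ topologically span $\mathbb F_2[[V]]$. Those with $\sum e_j\ge n$ lie in $I_V^n$, where $I_V$ is the augmentation ideal. Thus $\dim\mathbb F_2[[V]]/I_V^n\le\binom{n-1+k}k$. Since $A$ is free of rank $(\Gamma:V)$ over $\mathbb F_2[[V]]$ and $I_V^nA\subset I^n$, we get $b_n\le(\Gamma:V)\binom{n-1+k}k$, a polynomial bound. This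 contradicts step 3. $\square$

**The unweighted criterion.** In a minimal presentation all relators lie in $\Phi(F)$ and have degree at least 2. For $d\ge3$ take $t_0=2/d$ and all $d_i=2$: $P(2/d)=-1+4r/d^2$. So
$$d(\Gamma)\ge3,\quad r(\Gamma)\le d(\Gamma)^2/4\quad\Longrightarrow\quad \Gamma\text{ is infinite and not 2-adic analytic.} \tag{3}$$

## 6. Four generators against five relations

Assume from here on that both quartic symbols are $+1$. The sensible first attempt is to apply (3) to $G$, or to its subgroups belonging to small fields, with the numbers from Lemma 5.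

For $G$ itself, $d(G)=2$ because $\mathbb Q(\sqrt{p_1},\sqrt{p_2})$ is the largest elementary abelian 2-extension, and $r(G)\le3-1+0=2$. As $G^{ab}$ is finite, $r(G)\ge d(G)$, so $r(G)=2$. But $d^2/4=1$, and (3) is out of reach.

Next take $K_1$. The prime $p_2$ splits completely in $K_1$, because its Frobenius in the quotient $\mathrm{Gal}(K_1/\mathbb Q)$ of order 4 of $(\mathbb Z/p_1)^*$ is trivial exactly when $p_2$ is a fourth power mod $p_1$. The prime $p_1$ is totally ramified. And $K_1$ is totally complex: $-1$ is not a fourth power mod $p_1$, since the fourth powers form a group of odd order $(p_1-1)/4$. So $|T|=5$, $r_2=2$, and Lemma 5 gives $d=3+\dim V_T$, $r\le d+1$. Criterion (3) would need $d\ge5$. For $(5,101)$ we found $V_T=\{\pm1\}$, so $d=4$ and $r\le5$, while $d^2/4=4$. We are one relation short.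

Now take $M=K_1(\sqrt{p_2})$, of degree 8. Above $p_1$ there are 2 primes, because $p_1$ splits in $\mathbb Q(\sqrt{p_2})$. Above $p_2$ there are 4, the four primes of $K_1$ being ramified in $M$. So $|T|=6$, $r_2=4$, and
$$d=2+\dim V_T,\qquad r\le d+3 .$$
Criterion (3) holds as soon as $d\ge6$, since $d+3\le d^2/4$ means $(d-6)(d+2)\ge0$. But this requires $\dim V_T\ge4$, and $V_T$ mixes the units and the class group of $M$, which vary with $p_1,p_2$. Only $-1\in V_T$ is visible. Here the direct count stops.

The way around is to compute $d$ for this subgroup of $G$ from a presentation of $G$. Let $\tilde U$ be the preimage in $F$ (free of rank 2) of the subgroup $U$ of index 8. Then $d(U)$ is $d(\tilde U)=1+8(2-1)=9$ (Schreier) minus the dimension of the space that $\mathcal R$ spans in $\tilde U/\Phi(\tilde U)$. So we want that space to be small, of dimension at most 3: the two relators should lie deep. Two pieces of arithmetic will force this for one of the two fields $M$. The quartic symbols say that Frobenius at $p_i$ is trivial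 in $G^{ab}$. The sum-zero condition of Lemma 5(b) says that the relators at $p_1$, $p_2$ and $\infty$ satisfy one relation among themselves.

## 7. Local relators and the product relation

This section presents $G$. By Kronecker–Weber, as in Section 1, $G^{ab}=\mathrm{Gal}(K_1K_2/\mathbb Q)\cong(\mathbb Z/4)^2$. Let $\mathcal G_i=\langle s,t\mid sts^{-1}=t^{p_i}\rangle$ be the maximal pro-2 quotient of $G_{\mathbb Q_{p_i}}$, and $\kappa_i:\mathcal G_i\to G$ the map induced by a choice of prime above $p_i$. Since $p_i$ is totally ramified in $K_i$ and unramified in the other $K_j$, the image of $\kappa_i(t)$ generates $\mathrm{Gal}(K_i/\mathbb Q)$ and is trivial on $K_j$. So $\kappa_1(t),\kappa_2(t)$ generate $G^{ab}$, hence $G$. Let $F$ be free pro-2 on $x_1,x_2$, let $F\to G$ send $x_i$ to $\kappa_i(t)$, and let $\mathcal R$ be its kernel. Let $y_i\in F$ lift $\kappa_i(s)$ and let $c\in F$ lift a complex conjugation. Put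
$$r_i=y_ix_iy_i^{-1}x_i^{-p_i}=[y_i,x_i]\,x_i^{1-p_i}\in\mathcal R,\qquad c^2\in\mathcal R .$$

**Lemma 7.** $r_1r_2c^2\in\mathcal R^2[\mathcal R,F]$, and $\mathcal R$ is the normal closure of any two of $r_1,r_2,c^2$.

**Step 1: what Lemma 5 says.** For $K=\mathbb Q$, $T=S$ we have $V_T=1$. So $\lambda:H^2(G)\to\mathbb F_2^3$ is injective with image in the plane "sum $=0$".

**Step 2: reading $\lambda$ on relators.** Let $\xi\in H^2(G)$ correspond to $f_\xi\in\mathrm{Hom}(\mathcal R/\mathcal R^2[\mathcal R,F],\mathbb F_2)$. We claim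
$$\lambda_{p_i}(\xi)=f_\xi(r_i),\qquad\lambda_\infty(\xi)=f_\xi(c^2). \tag{4}$$
Let $F_i$ be free pro-2 on $s,t$, and let $\mathcal R_i=\ker(F_i\to\mathcal G_i)$, the normal closure of $\rho=sts^{-1}t^{-p_i}$. As $p_i$ is odd, $\rho\in\Phi(F_i)$ and $d(\mathcal G_i)=2$. So $H^2(\mathcal G_i)\cong\mathrm{Hom}(\mathcal R_i/\mathcal R_i^2[\mathcal R_i,F_i],\mathbb F_2)$, and $f\mapsto f(\rho)$ embeds it in $\mathbb F_2$. It is not zero, because $\mathcal G_i$ is not free: its abelianization has torsion $\mathbb Z_2/(p_i-1)=\mathbb Z/4$. So $H^2(\mathcal G_i)\cong\mathbb F_2$ via $f\mapsto f(\rho)$. The inflation $H^2(\mathcal G_i)\to H^2(\mathbb Q_{p_i})\cong\mathbb F_2$ is injective: its kernel is the transgression of invariant homomorphisms from $\ker(G_{\mathbb Q_{p_i}}\to\mathcal G_i)$ to $\mathbb F_2$, and a nonzero one would produce a larger pro-2 quotient than $\mathcal G_i$. So it is an isomorphism. The map $F_i\to F$, $s\mapsto y_i$, $t\mapsto x_i$, covers $\kappa_i$ and carries $\rho$ to $r_i$. By naturality of transgression,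 $\kappa_i^*\xi$ corresponds to the composite $\mathcal R_i\to\mathcal R\xrightarrow{f_\xi}\mathbb F_2$, whose value on $\rho$ is $f_\xi(r_i)$. This is the first formula. For the second, use $\mathbb Z_2\to\mathbb Z/2=G_{\mathbb R}$ with kernel $2\mathbb Z_2$, and $\mathbb Z_2\to F$, $1\mapsto c$, which sends $2$ to $c^2$.

**Step 3: conclusion.** By (4) and the sum-zero condition, $f(r_1)+f(r_2)+f(c^2)=0$ for every $f$ in the dual of the finite-dimensional space $\mathcal R/\mathcal R^2[\mathcal R,F]$. So $r_1r_2c^2$ is trivial in it. Injectivity of $\lambda$ says that no nonzero $f$ kills all of $r_1,r_2,c^2$, so these generate $\mathcal R/\mathcal R^2[\mathcal R,F]$, and by the first claim any two of them do. Hence any two generate $\mathcal R$ as a normal subgroup. $\square$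

## 8. Fox derivatives over the group ring of $(\mathbb Z/4)^2$

We need a linear tool that sees relators modulo deep terms and modulo the commutators of an index 8 subgroup. For $f\in F$ there are unique $\partial_1f,\partial_2f\in\mathbb F_2[[F]]$ with
$$f-1=\partial_1f\,(x_1-1)+\partial_2f\,(x_2-1).$$
Let
$$A=\mathbb F_2[G^{ab}]=\mathbb F_2[X,Y]/(X^4,Y^4),\quad X=\bar x_1+1,\ Y=\bar x_2+1,\quad \mathfrak n=(X,Y),$$
and let $D(f)\in A^2$ be the image of $(\partial_1f,\partial_2f)$. (From here on $A$ denotes this ring.) The ring $A$ is graded, and the monomials $X^aY^b$ with $a,b\le3$, $a+b=n$, form a basis of its degree $n$ part.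

From $fg-1=(f-1)+f(g-1)$ we get
$$D(fg)=D(f)+\bar fD(g),\qquad D(f^{-1})=\bar f^{-1}D(f),\qquad D([f,g])=(1+\bar g)D(f)+(1+\bar f)D(g). \tag{5}$$
For the last one, $D(fgf^{-1}g^{-1})=D(f)+\bar fD(g)+\bar f\bar g\bar f^{-1}D(f)+\bar f\bar g\bar f^{-1}\bar g^{-1}D(g)$, and $\bar f,\bar g$ commute.

**Examples.** $D(x_1)=(1,0)$, $D(x_1^2)=(1+\bar x_1,0)=(X,0)$, $D(x_1^4)=(1+\bar x_1^2)D(x_1^2)=(X^3,0)$, and similarly $D(x_2^2)=(0,Y)$, $D(x_2^4)=(0,Y^3)$. Also $D([x_1,x_2])=(Y,X)$.

Two consequences will be used all the time. First, if $D(f)=(a,b)$, then $aX+bY=\bar f+1$, by definition. Second, on $\mathcal R$, where $\bar\rho=1$, (5) shows that $D$ is a homomorphism with $D(f\rho f^{-1})=\bar fD(\rho)$ and $D([\rho,f])=(1+\bar f)D(\rho)$. Since the elements $1+\bar f$ generate $\mathfrak n$, it follows with Lemma 7 that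
$$W_0:=D(\mathcal R)=\text{the }A\text{-module generated by }D\text{ of any two of }r_1,r_2,c^2,\qquad D(\mathcal R^2[\mathcal R,F])=\mathfrak nW_0. \tag{6}$$

**Lemma 8.** If $f\in\ker(F\to G^{ab})$, then $D(f)=(uX^3+gY,\ vY^3+gX)$ for some $u,v,g\in A$.

**Proof.** Let $D(f)=(a,b)$. Then $aX+bY=0$ in $A$. Lift to $\mathbb F_2[X,Y]$: $aX+bY=X^4u+Y^4v$, that is, $(a+X^3u)X=(b+Y^3v)Y$. So $Y$ divides $a+X^3u$; write $a+X^3u=gY$, and then $b+Y^3v=gX$. $\square$

## 9. The product relation forces $\alpha_1+\alpha_2=1$

**Step 1: trivial Frobenius.** Here the hypothesis on the symbols enters. Since $p_1$ is a fourth power mod $p_2$, it splits completely in $K_2$, so $\kappa_1(s)$ is trivial on $K_2$. Its image in $G^{ab}$ lies in $\mathrm{Gal}(K_1K_2/K_2)$, which is generated by $\bar x_1$, the image of $\kappa_1(t)$. Replacing $s$ by $st^j$ does not affect the relation $sts^{-1}=t^{p_1}$, so we may assume that $\kappa_1(s)$ is trivial in $G^{ab}$; likewise for $\kappa_2(s)$. Then $y_i\in\ker(F\to G^{ab})$, and by Lemma 8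
$$D(y_i)=(u_iX^3+g_iY,\ v_iY^3+g_iX).$$

**Step 2: the derivatives of the relators.** By (5), $D([y_1,x_1])=(1+\bar x_1)D(y_1)+(1+\bar y_1)D(x_1)=XD(y_1)$. As $\bar x_1^4=1$ and $(p_1-1)/4$ is odd, $D(x_1^{1-p_1})=\frac{p_1-1}4D(x_1^4)=(X^3,0)$. Using $X^4=0$, and in the same way $Y^4=0$ for $r_2$,
$$D(r_1)=(X^3+g_1XY,\ v_1XY^3+g_1X^2),\qquad D(r_2)=(u_2X^3Y+g_2Y^2,\ Y^3+g_2XY). \tag{7}$$

**Step 3: complex conjugation.** As $K_i$ is imaginary (Section 6), complex conjugation is the element of order 2 of the cyclic group $\mathrm{Gal}(K_i/\mathbb Q)$. So $\bar c=\bar x_1^2\bar x_2^2$ and $c=x_1^2x_2^2w$ with $w\in\ker(F\to G^{ab})$. Write $D(w)=(uX^3+gY,\ vY^3+gX)$ and $s_0=g(0)\in\mathbb F_2$. Then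
$$D(c)=(X,0)+(1+X^2)(0,Y)+(1+X^2)(1+Y^2)D(w)\equiv(X+s_0Y,\ Y+s_0X)\pmod{\mathfrak n^2A^2},$$
and $1+\bar c=1+(1+X^2)(1+Y^2)=X^2+Y^2+X^2Y^2$. By (5),
$$D(c^2)=(1+\bar c)D(c)\equiv(X^2+Y^2)(X+s_0Y,\ Y+s_0X)\pmod{\mathfrak n^4A^2}. \tag{8}$$
In particular $D(c^2)\in\mathfrak n^3A^2$.

**Step 4: degree 2.** By Lemma 7 and (6),
$$D(r_1)+D(r_2)+D(c^2)\in\mathfrak nW_0. \tag{9}$$
By (7), $W_0$, which is generated by $D(r_1)$ and $D(r_2)$, lies in $\mathfrak n^2A^2$, so $\mathfrak nW_0\subset\mathfrak n^3A^2$. The degree 2 part of (9) is therefore $g_1(0)(XY,X^2)+g_2(0)(Y^2,XY)=0$. Its first coordinate gives $g_1(0)=g_2(0)=0$.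

**Step 5: degree 3.** Now (7) gives $W_0\subset\mathfrak n^3A^2$, so $\mathfrak nW_0\subset\mathfrak n^4A^2$. Write $g_1\equiv\gamma_1X+\alpha_1Y$ and $g_2\equiv\alpha_2X+\gamma_2Y\pmod{\mathfrak n^2}$ with coefficients in $\mathbb F_2$. The degree 3 parts of the first coordinates are
$$\begin{aligned}
D(r_1)&:\ X^3+\gamma_1X^2Y+\alpha_1XY^2,\\
D(r_2)&:\ \alpha_2XY^2+\gamma_2Y^3,\\
D(c^2)&:\ X^3+s_0X^2Y+XY^2+s_0Y^3,
\end{aligned}$$
and by (9) they sum to zero. The monomials of degree 3 are linearly independent in $A$, so the coefficient of $XY^2$ gives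
$$\alpha_1+\alpha_2=1. \tag{10}$$
So exactly one of $\alpha_1,\alpha_2$ is zero. The term $1$ in (10) comes from complex conjugation.

**Remark.** Step 4 already shows that the relators of $G$ are deep, and one may hope that the weighted criterion, Lemma 6, now applies to $G$ itself. It just fails with this information. For $y\in\ker(F\to G^{ab})$, a product of commutators and fourth powers up to limits, the formulas of Section 3 give $y-1\equiv e(X_1X_2+X_2X_1)\pmod{\mathfrak m^3}$ for some $e\in\mathbb F_2$. Hence $D(y)\equiv(eY,eX)\pmod{\mathfrak n^2A^2}$ and $e=g(0)$ in the notation of Lemma 8. So $g_i(0)=0$ means that $y_i$ has degree at least 3, and $r_i=[y_i,x_i]x_i^{1-p_i}$ has degree at least 4. But $1-2t+2t^4$ has its minimum on $(0,1)$ at $t=4^{-1/3}$, with value $1-\frac32\cdot4^{-1/3}$. This is positive, because $4^{-1/3}<\frac23$ (that is, $27<32$). So we do pass to a subgroup, and (10) decides which one.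

## 10. Nine minus three in index 8

We now prove Theorem 1. The setting is symmetric under exchanging the two indices together with $X$ and $Y$, so by (10) we may assume $\alpha_2=0$. Let $M=K_1(\sqrt{p_2})$, $U=\mathrm{Gal}(\mathbb Q_S/M)$, and let $\tilde U$ be the preimage of $U$ in $F$. Then $F/\tilde U=\mathrm{Gal}(M/\mathbb Q)\cong\mathbb Z/4\times\mathbb Z/2$, generated by the images of $x_1,x_2$. Its group ring is
$$A_2=A/(Y^2)=\mathbb F_2[X,Y]/(X^4,Y^2).$$
Let $D_2(f)\in A_2^2$ be the image of $D(f)$. On $\tilde U$, where $\bar f=1$ in $A_2$, (5) shows that $D_2$ is a homomorphism, and $D_2(fhf^{-1})=\bar fD_2(h)$ for $f\in F$, $h\in\tilde U$. So $D_2(\tilde U)$ and $D_2(\mathcal R)$ are $A_2$-submodules of $A_2^2$.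

**Step 1: $\dim D_2(\tilde U)=9$.** This counts the generators of $\tilde U$. For $h\in\tilde U$ with $D_2(h)=(a,b)$ we have $aX+bY=0$, so $D_2(\tilde U)$ lies in $Z=\{(a,b)\in A_2^2:aX+bY=0\}$. The map $(a,b)\mapsto aX+bY$ has image $(X,Y)$, of dimension $8-1=7$, so $\dim Z=16-7=9$. The module $D_2(\tilde U)$ contains
$$D_2(x_1^4)=(X^3,0),\qquad D_2(x_2^2)=(0,Y),\qquad D_2([x_1,x_2])=(Y,X),$$
and these generate $Z$. Indeed let $(a,b)\in Z$. Subtracting a multiple of $(0,Y)$ we may take $b=b_0(X)$. Write $a=a_0(X)+a_1(X)Y$. Then $aX+bY=a_0X+(a_1X+b_0)Y=0$. So $a_0X=0$, which gives $a_0\in\mathbb F_2X^3$, and $a_0$ can be removed with $(X^3,0)$. Also $b_0=a_1X$, so what remains is $(a_1Y,a_1X)=a_1(Y,X)$.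

**Step 2: $\dim D_2(\mathcal R)\le3$.** This bounds what the relators can destroy. By (6), $D_2(\mathcal R)$ is generated as an $A_2$-module by $D_2(r_2)$ and $D_2(c^2)$. The top degree of $A_2$ is 4, spanned by $X^3Y$. Put
$$\Sigma=\mathfrak n^4A_2^2=\langle(X^3Y,0),(0,X^3Y)\rangle .$$
Reducing (7) modulo $Y^2$, $D_2(r_2)=(u_2X^3Y,\ g_2XY)$. Since $g_2(0)=0$ and $\alpha_2=0$, we have $g_2\in\mathbb F_2\gamma_2Y+\mathfrak n^2$. The term $\gamma_2Y\cdot XY$ vanishes because $Y^2=0$, and $\mathfrak n^2XY\subset\mathfrak n^4$. So $D_2(r_2)\in\Sigma$. By (8), $D_2(c^2)\in\mathfrak n^3A_2^2$, so $\mathfrak nD_2(c^2)\subset\Sigma$. As $\mathfrak n\Sigma=0$,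
$$D_2(\mathcal R)\subset\mathbb F_2D_2(c^2)+\Sigma,$$
which has dimension at most 3.

**Step 3: $U$ has at least six generators.** The homomorphism $D_2$ on $\tilde U$ has values in an elementary abelian 2-group, so it kills $\tilde U^2[\tilde U,\tilde U]=\Phi(\tilde U)$. Hence it induces a surjection from $U/\Phi(U)=\tilde U/\Phi(\tilde U)\mathcal R$ onto $D_2(\tilde U)/D_2(\mathcal R)$, and
$$d(U)\ge9-3=6 .$$

**Step 4: conclusion.** The field $M$ is Galois over $\mathbb Q$, lies in $\mathbb Q_S$ (as $p_2\equiv1\pmod4$, $\mathbb Q(\sqrt{p_2})$ ramifies only at $p_2$), has degree 8 and is totally complex, because it contains $K_1$. By (1), $U=G_{M,T}$ with $T$ the primes above $p_1,p_2$. Lemma 5(c) with $r_2=4$ shows that $d(U)$ is finite and $r(U)\le d(U)+3$. For $d\ge6$ we have $(d-2)^2\ge16$, that is, $d+3\le d^2/4$. By (3), $U$ is infinite and not 2-adic analytic. Since $U$ is open in $G_{\mathbb Q,S}$, the same holds for $G_{\mathbb Q,S}$. If $\alpha_1=0$ instead, work modulo $X^2$ with $M=K_2(\sqrt{p_1})$: there $D(r_1)$ becomes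 $(g_1XY,\ v_1XY^3)$ with $g_1\in\mathbb F_2\gamma_1X+\mathfrak n^2$, and the same steps apply. This proves Theorem 1. $\blacksquare$

**Remark.** The field $K_1$ alone never suffices for (3). Let $\tilde U_1\subset F$ be the preimage of $\mathrm{Gal}(\mathbb Q_S/K_1)$, of index 4, and reduce $D$ modulo $Y$, to $A_1=\mathbb F_2[X]/(X^4)$. The image of $\tilde U_1$ is contained in $\{(a,b)\in A_1^2:aX=0\}$, of dimension $1+4=5$, and contains the images $(X^3,0)$ of $x_1^4$ and $(0,1)$ of $x_2$, which generate that module. By Schreier $\tilde U_1$ is free of rank $1+4=5$, so reduced $D$ identifies $\tilde U_1/\Phi(\tilde U_1)$ with it. By (7) the relator $r_2$ goes to $(0,0)$, and by (8), since $\mathfrak n^4A_1^2=0$, $c^2$ goes to $(X^3,s_0X^3)$, which $X$ kills. So the generator rank is $5-1=4$ exactly, for all pairs with both symbols $+1$. This agrees with $(5,101)$ in Section 6.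

## 11. The disproof and the density $1/32$

**Proof of Corollary 2.** For $(5,101)$ both symbols are $+1$ by Section 1, so they are not opposite and the conjecture predicts a finite group. By Theorem 1 the group is infinite. $\square$

**Proof of Corollary 3.** Fix $p_1\equiv5\pmod8$. We translate the conditions on $p_2\ne p_1$ into splitting conditions. First, $\left(\frac{p_2}{p_1}\right)_4=1$ means that $p_2$ is a fourth power mod $p_1$, that is, $p_2$ splits completely in $K_1$. Next, $p_2\equiv5\pmod8$ means that $p_2$ splits in $\mathbb Q(i)$ but not in $\mathbb Q(\sqrt2)$. Given $p_2\equiv1\pmod4$, $\left(\frac{p_1}{p_2}\right)_4=1$ means that $x^4-p_1$ splits completely mod $p_2$, that is, $p_2$ splits completely in $\mathbb Q(i,\sqrt[4]{p_1})$. So all conditions together say: $p_2$ splits completely in $E=K_1(i,\sqrt[4]{p_1})$ but not in $\mathbb Q(\sqrt2)$.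

Next we compute degrees. The field $\mathbb Q(\sqrt[4]{p_1})$ is real of degree 4, so $\mathbb Q(i,\sqrt[4]{p_1})$ has degree 8. Its group is dihedral, with commutator subgroup of order 2, so its maximal abelian subfield is $\mathbb Q(i,\sqrt{p_1})$. The intersection with $K_1$ is abelian, so it lies in $K_1\cap\mathbb Q(i,\sqrt{p_1})=\mathbb Q(\sqrt{p_1})$ ($K_1$ is cyclic of degree 4 and contains $\sqrt{p_1}$). Hence $[E:\mathbb Q]=8\cdot4/2=16$. The group $\mathrm{Gal}(E/\mathbb Q)$ embeds in the product of the dihedral group and $\mathbb Z/4$ and maps onto the former. So its commutator subgroup has order 2, and the maximal abelian subfield of $E$ has degree 8. It is therefore $K_1(i)$, with group $\mathbb Z/4\times\mathbb Z/2$ and quadratic subfields $\mathbb Q(i),\mathbb Q(\sqrt{p_1}),\mathbb Q(\sqrt{-p_1})$. So $\sqrt2\notin E$ and $[E(\sqrt2):\mathbb Q]=32$. The condition on $p_2$ says that its Frobenius in $\mathrm{Gal}(E(\sqrt2)/\mathbb Q)$ is the nontrivial element of the normal subgroup $\mathrm{Gal}(E(\sqrt2)/E)$ of order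 2, which is a conjugacy class with one element. Chebotarev gives density $1/32$, and by Theorem 1 each such pair is a counterexample. $\square$

**Proof of Corollary 4.** If both symbols are $+1$, use Theorem 1. If they are opposite, use the quoted theorem. $\square$

## 12. Cup products over $\mathbb Q(\zeta_5)$: a second proof for $(5,101)$

For our opening example there is an independent proof that stays with the field $K=\mathbb Q(\zeta_5)$, where we were one relation short. It shows that some of the five relators have degree 3. Keep the notation of Section 1, and let $\Gamma=G_{K,T}=\mathrm{Gal}(\mathbb Q_S/K)$ with $T=\{P_0,\dots,P_3,\mathfrak p\}$. We know $V_T=\{\pm1\}$, $d(\Gamma)=4$ and $r(\Gamma)\le5$. Let $\chi_i\in H^1(\Gamma)$ be the character of $K(\sqrt{a_i})$. The $\chi_i$ are independent, so they form a basis.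

**Step 1: cup products and degree.** Let $\Gamma=F/\mathcal R$ with $F$ free on $x_0,\dots,x_3$ chosen dual to the $\chi_i$. For $f\in F$ let $\epsilon_i(f)$, $\epsilon_{ij}(f)$ be the coefficients of $X_i$ and $X_iX_j$ in $f\in\Lambda$. Then $\epsilon_i$ is the inflation of $\chi_i$, and multiplying series gives $\epsilon_{ij}(fg)=\epsilon_{ij}(f)+\epsilon_i(f)\epsilon_j(g)+\epsilon_{ij}(g)$. On $\mathcal R$ the $\epsilon_i$ vanish, so $\epsilon_{ij}|_{\mathcal R}$ is an invariant homomorphism. By the description of transgression in Section 3, $\chi_i\cup\chi_j=\mathrm{tg}(\epsilon_{ij}|_{\mathcal R})$. Let $C\subset H^2(\Gamma)$ be the span of all $\chi_i\cup\chi_j$. If $\rho\in\mathcal R$ is annihilated by $C$, then all its coefficients of degrees 1 and 2 vanish, so $\rho-1\in\mathfrak m^3$. (Compare Neukirch–Schmidt–Wingberg, *Cohomology of Number Fields*, Prop. 3.9.13.) Choosing a basis of $\mathcal R/\mathcal R^2[\mathcal R,F]$ adapted to the annihilator of $C$, we get a presentation of $\Gamma$ with $k=\dim C$ relators of degree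 at least 2 and $r-k$ of degree at least 3, where $r=r(\Gamma)$.

**Step 2: the residue symbols.** Modulo $P_0$ we have $\zeta\equiv-6$, $\zeta^2\equiv36$, $\zeta^3\equiv-14$, $\zeta^4\equiv-17$; check that $(-6)^5=-7776\equiv1$ and $\pi\equiv1+72+28=101\equiv0\pmod{101}$. The residues of $\varepsilon$ at the $P_i$ are those of $\varepsilon$ and its conjugate at $P_0$, namely $-(36-14)=-22$ and $-(-6-17)=23$. Both are squares mod 101: $\left(\frac{2}{101}\right)=-1$, $\left(\frac{11}{101}\right)=\left(\frac{2}{11}\right)=-1$, $\left(\frac{-1}{101}\right)=1$, and $\left(\frac{23}{101}\right)=\left(\frac{9}{23}\right)=1$. Next,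
$$\begin{aligned}
\sigma\pi&=1+2\zeta^4-2\zeta\equiv1-34+12\equiv80,\\
\sigma^2\pi&=1+2\zeta^3-2\zeta^2\equiv1-28-72\equiv2,\\
\sigma^3\pi&=1+2\zeta-2\zeta^4\equiv1-12+34=23,
\end{aligned}$$
with Legendre symbols $+1$ (as $80=16\cdot5$), $-1$, $+1$. So $\left(\frac{a_j}{P_0}\right)=-1$ for $j=2$ and $+1$ for $j=1,3$. Applying powers of $\sigma$: for $i\ne j$, $\left(\frac{a_j}{P_i}\right)=-1$ if and only if $j=i+2$.

**Step 3: local components of the cup products.** At $\mathfrak p$ all $\chi_i$ are unramified, so all products vanish there. The product $\chi_i\cup\chi_i$ is locally $\chi_i\cup\chi_{-1}$, where $\chi_{-1}$ is the character of $K(\sqrt{-1})$, and $-1$ is a local square at $T$; so $\lambda(\chi_i\cup\chi_i)=0$. For $i\ne j$, at $P_k$ with $k\ne i,j$ both characters are unramified and the product is $0$. At $P_i$, where $a_i$ is a uniformizer and $a_j$ a unit, the product is nonzero exactly when $\left(\frac{a_j}{P_i}\right)=-1$, that is, $j=i+2$. So only $\chi_0\cup\chi_2$, with components at $P_0,P_2$, and $\chi_1\cup\chi_3$,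 with components at $P_1,P_3$, have nonzero localization. Thus $\dim\lambda(C)=2$, and by Lemma 5(a) $k=\dim C\le2+\dim V_T=3$.

**Step 4: the weighted inequality.** With $k\le3$ and $r\le5$,
$$P\left(\tfrac12\right)\le1-4\cdot\tfrac12+\tfrac k4+\tfrac{r-k}8=-1+\tfrac{k+r}8\le0,$$
where $P$ is formed with degrees 2 and 3 for the two kinds of relators. By Lemma 6, $\Gamma$ is infinite, and hence so is $G_{\mathbb Q,S}$ for $(5,101)$. $\square$
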